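\title{More than $d$ uncountable convexity numbers of closed sets in $\mathbb{R}^d$}

\begin{abstract}
The convexity number of a set $S\subseteq\mathbb{R}^d$ is the least cardinality of a family of convex subsets of $S$ whose union is $S$. The dimension conjecture asserts that in a single model of set theory the closed subsets of $\mathbb{R}^d$ may have $d$, but never more than $d$, different uncountable convexity numbers. We disprove it for every $d\ge 3$: for $1\le k\le d+1$ it is consistent that the uncountable convexity numbers of closed subsets of $\mathbb{R}^d$ are exactly $\aleph_1,\dots,\aleph_k$. For $d\ge5$ there may be infinitely many values, and for $d\ge 6$ there may be $\aleph_1$ many prescribed values. The proof realizes covering numbers of finitely branching trees as convexity numbers of compact sets, and separates these covering numbers by a countable support product of tree forcings whose interaction is governed by a finite Ramsey property.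
\end{abstract}

\section{Convexity numbers and the dimension conjecture}\label{sec:intro}

A \emph{convex cover} of a set $S\subseteq\mathbb{R}^d$ is a family of convex subsets of $S$ whose union is $S$, and the \emph{convexity number} $\gamma(S)$ is the least cardinality of a convex cover. It measures how far $S$ is from being convex: $\gamma(S)=1$ for a nonempty convex set, while a circle, whose nonempty convex subsets are single points, has $\gamma(S)=2^{\aleph_0}$. Points are convex, so $\gamma(S)\le 2^{\aleph_0}$ always. The set $S$ is \emph{uncountably convex} if $\gamma(S)>\aleph_0$. For such $S$, the number $\gamma(S)$ is also the covering number of the $\sigma$-ideal generated by the convex subsets of $S$, because each member of that ideal is covered by countably many convex subsets of $S$ and $\kappa\cdot\aleph_0=\kappa$ for infinite $\kappa$.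

Which uncountable cardinals are convexity numbers of \emph{closed} sets? Under the continuum hypothesis (CH) only $\aleph_1$ is, so the question is one of consistency: how many different values can occur together? On the line there is one value. If $S\subseteq\mathbb{R}$ is closed, its maximal convex subsets are its components, which are pairwise disjoint, so $\gamma(S)$ is the number of components. Only countably many components have interior, and removing these interiors leaves a closed set $S'$ that consists of the one-point components and countably many endpoints. If $\gamma(S)$ is uncountable, then $S'$ is an uncountable closed set, so $|S'|=2^{\aleph_0}$ and $\gamma(S)=2^{\aleph_0}$.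

To see what one might expect in $\mathbb{R}^d$, recall \emph{Carath\'eodory's theorem}: every point of the convex hull $\operatorname{conv}(D)$ of a set $D\subseteq\mathbb{R}^d$ lies in the convex hull of at most $d+1$ points of $D$. Call a finite set $D\subseteq S$ \emph{defective} if $\operatorname{conv}(D)\not\subseteq S$. A subset of $S$ lies in a convex subset of $S$ if and only if it has no defective subset with at most $d+1$ points. So $\gamma(S)$ is the chromatic number of the hypergraph on $S$ whose edges are the minimal defective sets, and these have between $2$ and $d+1$ points. There are $d$ possible sizes of edges; if each size were responsible for one uncountable value, there would be room for $d$ values and no more, in agreement with the case $d=1$. The following conjecture is posed in \cite{small}.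

\medskip
\noindent\textbf{The dimension conjecture.} \emph{For every $d\ge1$:
\begin{enumerate}
\item[(i)] it is consistent with \textup{ZFC} that the closed subsets of $\mathbb{R}^d$ have exactly $d$ pairwise distinct uncountable convexity numbers;
\item[(ii)] \textup{ZFC} proves that the closed subsets of $\mathbb{R}^d$ have at most $d$ pairwise distinct uncountable convexity numbers.
\end{enumerate}}
\medskip

We assume throughout that ZFC is consistent, so that there is a model of ZFC and the generalized continuum hypothesis (GCH) to force over.

\begin{theorem}\label{thm:A}
Let $d\ge3$ and $1\le k\le d+1$. There is a model of \textup{ZFC} in which $2^{\aleph_0}=\aleph_k$ and the uncountable convexity numbers of closed subsets of $\mathbb{R}^d$ are exactly $\aleph_1,\dots,\aleph_k$.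
\end{theorem}

With $k=d$ this is clause (i) for $d\ge3$. With $k=d+1$ it refutes clause (ii) for every $d\ge3$, so the dimension conjecture is false. In higher dimensions no finite bound is provable.

\begin{theorem}\label{thm:B}
There is a model of \textup{ZFC} in which, for every $d\ge5$, all $\aleph_n$ $(1\le n<\omega)$ are convexity numbers of compact subsets of $\mathbb{R}^d$.
\end{theorem}

\begin{theorem}\label{thm:C}
Assume \textup{CH} and let $\kappa_\xi$ $(\xi<\omega_1)$ be cardinals with $\kappa_\xi^{\aleph_0}=\kappa_\xi\ge\aleph_1$. There is a cardinal-preserving forcing extension in which every $\kappa_\xi$ is the convexity number of a compact subset of $\mathbb{R}^6$, hence of $\mathbb{R}^d$ for all $d\ge6$.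
\end{theorem}

Under GCH one can take $\kappa_\xi=\aleph_{\xi+1}$, since $\aleph_{\xi+1}^{\aleph_0}=(2^{\aleph_\xi})^{\aleph_0}=\aleph_{\xi+1}$, and obtains $\aleph_1$ different values. The theorems say nothing about $d\le2$; for these $d$ clause (ii) is known from work of Geschke, Kojman, Kubi\'s and Schipperus, which we do not use. We do not determine whether infinitely many values are possible for $d=3$ or $d=4$.

The heuristic above fails because the size of the defective sets is too coarse an invariant. Of the four values that we produce in $\mathbb{R}^3$, three come from combinatorial patterns whose minimal forbidden configurations are all triples; they differ in \emph{which} triples are forbidden. The proof has three independent parts.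
\begin{itemize}
\item \emph{Geometry} (Sections \ref{sec:types} and \ref{sec:geom}). A \emph{type} $t$ prescribes, on each level of a finitely branching tree, which sets of successors of a node are allowed. It determines a cardinal $\operatorname{cov}(t)$. If the allowed sets can be described by convex hulls in $\mathbb{R}^{d-1}$, then $\operatorname{cov}(t)$ is the convexity number of a compact subset of $\mathbb{R}^d$.
\item \emph{Finite combinatorics} (Section \ref{sec:harmless}). A Ramsey-type relation, ``$t$ is harmless for $u$'', holds along a chain of $d+1$ types that are realized in $\mathbb{R}^d$.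
\item \emph{Forcing} (Section \ref{sec:forcing}). The cardinals $\operatorname{cov}(t)$ can be given any values, subject to cardinal arithmetic and to $\operatorname{cov}(t)\le\operatorname{cov}(u)$ whenever $t$ is not harmless for $u$.
\end{itemize}
Theorems \ref{thm:B} and \ref{thm:C} use the same machinery with types taken from structural Ramsey theory (Section \ref{sec:ramsey}); they are not needed for Theorem \ref{thm:A}.

\section{Types and their covering numbers}\label{sec:types}

\begin{definition}\label{def:type}
A \emph{type} is a sequence $t=(V_n,\mathcal{H}_n,\operatorname{nor}_n)_{n<\omega}$ such that for every $n$: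
\begin{enumerate}
\item[(T1)] $V_n$ is a nonempty finite set;
\item[(T2)] $\mathcal{H}_n$ is a family of subsets of $V_n$ that is closed under subsets and contains all singletons; its members are called \emph{allowed}, the other subsets of $V_n$ \emph{forbidden};
\item[(T3)] $\operatorname{nor}_n$ is a function from the subsets of $V_n$ to $\omega$ which is monotone ($A\subseteq A'$ implies $\operatorname{nor}_n(A)\le\operatorname{nor}_n(A')$), satisfies $\operatorname{nor}_n(V_n)\ge n$, and such that every $A$ with $\operatorname{nor}_n(A)\ge1$ is forbidden.
\end{enumerate}
\end{definition}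

The families $\mathcal{H}_n$ define the cardinal we are interested in. The \emph{norm} is auxiliary: it grades the forbidden sets by how much thinning they survive, and it enters only in Sections \ref{sec:harmless}--\ref{sec:ramsey}. We drop the index of $\operatorname{nor}_n$ when the level is clear and add a superscript $t$ to all objects when several types are in play. By (T2) and (T3) the empty set is allowed, a set of positive norm has at least two elements, and $V_n$ is forbidden for $n\ge1$.

Let $L_n=\prod_{i<n}V_i$, let $T^t=\bigcup_nL_n$, and let $X^t=\prod_{n<\omega}V_n$ with the product topology; it is compact. Elements of $T^t$ are \emph{nodes}, $|s|$ is the length of the node $s$, $s\subseteq x$ means that $s$ is an initial segment of $x$, and $s^\frown v$ is $s$ followed by $v$. For distinct sequences $x,y$ of the same length, $\Delta(x,y)$ is the least $i$ with $x(i)\ne y(i)$. A \emph{tree} is a subset $T$ of $T^t$ closed under initial segments, and $[T]$ is the set of $x\in X^t$ with $x{\restriction}n\in T$ for all $n$. For $D\subseteq X^t\cup T^t$ and a node $s$ put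
\[
\operatorname{succ}_D(s)=\{v\in V_{|s|}: s^\frown v\subseteq x\text{ for some }x\in D\}.
\]
The set $D$ is \emph{$t$-independent} if $\operatorname{succ}_D(s)\in\mathcal{H}_{|s|}$ for all nodes $s$, and $\operatorname{cov}(t)$ is the least number of independent subsets of $X^t$ that cover $X^t$.

By (T2), subsets of independent sets and one-element sets are independent. A set $D$ and the tree of all finite initial segments of its members have the same sets $\operatorname{succ}(s)$, so one is independent if and only if the other is. If a tree $T$ is independent, so is $[T]$, because $\operatorname{succ}_{[T]}(s)\subseteq\operatorname{succ}_T(s)$.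

\begin{lemma}[gluing]\label{lem:glue}
Let $D\subseteq X^t$, or $D\subseteq L_l$ with $l\ge m$. If $D{\restriction}m=\{x{\restriction}m:x\in D\}$ is independent and $D_c=\{x\in D:c\subseteq x\}$ is independent for every $c\in L_m$, then $D$ is independent.
\end{lemma}

\begin{proof}
If $|s|<m$ then $\operatorname{succ}_D(s)=\operatorname{succ}_{D{\restriction}m}(s)$, and if $|s|\ge m$ then $\operatorname{succ}_D(s)=\operatorname{succ}_{D_{s{\restriction}m}}(s)$.
\end{proof}

\begin{lemma}\label{lem:unc}
$\aleph_1\le\operatorname{cov}(t)\le2^{\aleph_0}$.
\end{lemma}

\begin{proof}
The upper bound is the cover by singletons. Let $D_1,D_2,\dots$ be independent. Since $V_n$ is forbidden for $n\ge1$ and $\operatorname{succ}_{D_n}(s)$ is allowed, we can define $x$ recursively with $x(n)\notin\operatorname{succ}_{D_n}(x{\restriction}n)$ for all $n\ge1$. Then $x\notin D_n$ for all $n$.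
\end{proof}

The types used for Theorem \ref{thm:A} are the following.
\begin{itemize}
\item $\mathbf{i}_k$, for $k\ge2$: $V_n=\{0,\dots,k-1\}$; only $V_n$ is forbidden; $\operatorname{nor}_n(V_n)=n+1$ and $\operatorname{nor}_n(A)=0$ for $A\ne V_n$.
\item $\mathbf{c}$: $|V_n|=n+3$; $A$ is forbidden if $|A|\ge3$; $\operatorname{nor}_n(A)=|A|$ if $A$ is forbidden, and $0$ otherwise.
\item $\mathbf{s}$: $V_n=\{*\}\cup\{0,\dots,n+1\}$; $A$ is forbidden if $*\in A$ and $|A|\ge3$; $\operatorname{nor}_n(A)=|A\setminus\{*\}|$ if $A$ is forbidden, and $0$ otherwise.
\end{itemize}
In each case supersets of forbidden sets are forbidden, singletons are allowed, and the norm is monotone with $\operatorname{nor}_n(V_n)>n$, so these are types. An $\mathbf{i}_2$-independent subset of $X^{\mathbf{i}_2}=2^\omega$ has at most one point, since two points $x\neq y$ give both successors at the node $x{\restriction}\Delta(x,y)$. Hence $\operatorname{cov}(\mathbf{i}_2)=2^{\aleph_0}$. The number $\operatorname{cov}(\mathbf{i}_3)$ is the least number of subtrees of the ternary tree, with at most two successors at each node, whose branches cover $3^\omega$; $\operatorname{cov}(\mathbf{c})$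 is the same for a tree whose branching grows without bound. For $\mathbf{i}_3$, $\mathbf{c}$ and $\mathbf{s}$ the minimal forbidden sets are triples: the only triple, all triples, and the triples through a distinguished point.

\section{From types to compact sets}\label{sec:geom}

We want a compact set $S$ containing a point $\varphi(x)$ for each $x\in X^t$, such that $\varphi[D]$ lies in a convex subset of $S$ exactly when $D$ is independent. One direction dictates the definition of $S$. For a continuous map $\varphi:X^t\to\mathbb{R}^d$ let
\[
S(\varphi)=\bigcup\{\operatorname{conv}(\varphi[D]):D\subseteq X^t\text{ independent}\},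
\]
and call $\varphi$ \emph{faithful} if $\varphi^{-1}[C]$ is independent for every convex $C\subseteq S(\varphi)$.

\begin{lemma}\label{lem:S}
The set $S(\varphi)$ is compact and $\gamma(S(\varphi))\le\operatorname{cov}(t)$. If $\varphi$ is faithful, then $\gamma(S(\varphi))=\operatorname{cov}(t)$.
\end{lemma}

\begin{proof}
Let $K$ be the set of tuples $(x_0,\dots,x_d)\in(X^t)^{d+1}$ such that $\{x_0,\dots,x_d\}$ is independent. By Carath\'eodory's theorem, and because subsets of independent sets are independent, $S(\varphi)$ is the set of all $\sum_i\mu_i\varphi(x_i)$ with $(x_i)_i\in K$ and $(\mu_i)_i$ in the standard simplex. The set $K$ is closed: if $\operatorname{succ}_{\{x_0,\dots,x_d\}}(s)$ is forbidden, the same holds for every tuple that agrees with $(x_i)_i$ up to length $|s|+1$. So $S(\varphi)$ is a continuous image of a compact set.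

Let $\kappa=\operatorname{cov}(t)$ and let $D_\xi$ $(\xi<\kappa)$ be independent sets covering $X^t$. The hulls $\operatorname{conv}(\varphi[D_\xi])$ need not cover $S(\varphi)$, since the vertices of an independent simplex may lie in different sets $D_\xi$; so we patch finitely many $D_\xi$ together. For $n<\omega$, an independent $F\subseteq L_n$ and a function $\xi:F\to\kappa$ let
\[
D_{F,\xi}=\{x\in X^t: x{\restriction}n\in F\text{ and }x\in D_{\xi(x{\restriction}n)}\}.
\]
It is independent by Lemma \ref{lem:glue}, so $\operatorname{conv}(\varphi[D_{F,\xi}])$ is a convex subset of $S(\varphi)$. There are countably many $F$, all finite, and $\kappa$ is infinite, so there are at most $\kappa$ such sets. Let $y\in\operatorname{conv}\{\varphi(x_0),\dots,\varphi(x_d)\}$ with $(x_i)_i\in K$. Choose $n$ such that distinct $x_i$ have distinct restrictions to $n$, let $F=\{x_i{\restriction}n:i\le d\}$, which is independent, and choose $\xi(x_i{\restriction}n)$ with $x_i\in D_{\xi(x_i{\restriction}n)}$. Then all $x_i$ lie in $D_{F,\xi}$ and $y\in\operatorname{conv}(\varphi[D_{F,\xi}])$.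

Finally, $\varphi[X^t]\subseteq S(\varphi)$ because singletons are independent. So the preimages of the members of a convex cover of $S(\varphi)$ cover $X^t$, and if $\varphi$ is faithful they are independent; thus $\gamma(S(\varphi))\ge\operatorname{cov}(t)$.
\end{proof}

Faithfulness asks that the hull of a set with a forbidden splitting contain a point that no hull of an independent set covers. On a single level this is the following property.

\begin{definition}\label{def:geom}
A pair $(V,\mathcal{H})$, with $V$ finite and $\mathcal{H}$ a family of subsets of $V$, is \emph{geometric in $\mathbb{R}^e$} if there are an injection $\pi:V\to\mathbb{R}^e$ and a finite set $Q\subseteq\mathbb{R}^e$ such that for all $A\subseteq V$:\ $A\in\mathcal{H}$ if and only if $\operatorname{conv}(\pi[A])\cap Q=\emptyset$. A type is geometric in $\mathbb{R}^e$ if all $(V_n,\mathcal{H}_n)$ are.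
\end{definition}

\begin{lemma}\label{lem:geomtypes}
The type $\mathbf{i}_k$ is geometric in $\mathbb{R}^{k-1}$, and $\mathbf{c}$ and $\mathbf{s}$ are geometric in $\mathbb{R}^2$.
\end{lemma}

\begin{proof}
See Figure \ref{fig:planar}. For $\mathbf{i}_k$ take the vertices of a simplex and let $Q$ consist of the barycenter, which lies in no proper face. For $\mathbf{c}$ take points of the plane no three of which are collinear, and let $Q$ contain, for each triple, a point inside its triangle that is on no line through two of the points. The hull of at most two points lies on such a line and misses $Q$; the hull of three or more points contains a triangle and meets $Q$. For $\mathbf{s}$ let $\pi(*)=(0,0)$, $\pi(i)=(1,i)$ and $Q=\{(\frac12,\frac i2+\frac14):0\le i\le n\}$. If $*\notin A$, the hull lies on the line with first coordinate $1$ and misses $Q$. The segment from $\pi(*)$ to $\pi(i)$ has only the point $(\frac12,\frac i2)\notin Q$ with first coordinate $\frac12$. For $i<j$ the triangle $\pi(*),\pi(i),\pi(j)$ contains the segment from $(\frac12,\frac i2)$ to $(\frac12,\frac j2)$, hence the point $(\frac12,\frac i2+\frac14)\in Q$.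
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[gray] (0,0)--(2,0)--(1,1.8)--cycle;
\fill (0,0) circle (1.8pt) (2,0) circle (1.8pt) (1,1.8) circle (1.8pt);
\node at (1,0.6) {$\times$};
\node at (1,-0.45) {$\mathbf{i}_3$};
\draw[gray] (3,0)--(4.8,0)--(4.8,1.8)--(3,1.8)--cycle (3,0)--(4.8,1.8) (4.8,0)--(3,1.8);
\fill (3,0) circle (1.8pt) (4.8,0) circle (1.8pt) (4.8,1.8) circle (1.8pt) (3,1.8) circle (1.8pt);
\node at (3.9,0.35) {$\times$};
\node at (3.9,1.45) {$\times$};
\node at (3.9,-0.45) {$\mathbf{c}$};
\draw[gray] (6,0)--(7.8,0)--(7.8,1.8)--cycle (6,0)--(7.8,0.9);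
\fill (6,0) circle (1.8pt) (7.8,0) circle (1.8pt) (7.8,0.9) circle (1.8pt) (7.8,1.8) circle (1.8pt);
\node[left] at (6,0) {$*$};
\node at (6.9,0.225) {$\times$};
\node at (6.9,0.675) {$\times$};
\node at (6.9,-0.45) {$\mathbf{s}$};
\end{tikzpicture}
\caption{Three ways to forbid triples in the plane. A set of dots is forbidden exactly when its convex hull contains a cross. Left: three dots, and only the full set is forbidden. Middle: four dots, and every set of at least three is forbidden (two crosses serve the four triangles). Right: four dots, and a set is forbidden if it contains $*$ and at least two other dots.}\label{fig:planar}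
\end{figure}

\begin{proposition}\label{prop:geom}
Let $d\ge2$ and let $t$ be geometric in $\mathbb{R}^{d-1}$. Then there is a compact $S\subseteq\mathbb{R}^d$ with $\gamma(S)=\operatorname{cov}(t)$.
\end{proposition}

The natural attempt is to attach a point $z_s$ to each node $s$, to replace $z_s$ by a tiny copy of the configuration $\pi[V_{|s|}]$, and to let $\varphi(x)=\lim_nz_{x{\restriction}n}$. The difficulty is that the holes of this tiny copy, the images of the points of $Q$, could be covered by hulls that use points far from $z_s$. This cannot happen if all other points lie strictly on one side of a hyperplane through $z_s$ and the copy is placed inside that hyperplane; this is where one dimension is spent. The new points are then not separated from each other by such hyperplanes (in the configuration for $\mathbf{s}$ many are collinear), so before the next step we bend the copy slightly onto a paraboloid. The holes have positive distance from the finitely many hulls they must avoid, so they survive the bending and all later, much smaller, changes.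

\begin{proof}
We construct points $z_s\in\mathbb{R}^d$ and unit vectors $g_s$ for $s\in T^t$, and reals $\varepsilon_n>0$ with $\varepsilon_{n+1}\le\varepsilon_n/2$, such that for all $n$ and $s\in L_n$:
\begin{enumerate}
\item[(a)] $\langle g_s,z_r-z_s\rangle<0$ for all $r\in L_n\setminus\{s\}$;
\item[(b)] $|z_{s^\frown v}-z_s|\le\varepsilon_n/4$ for all $v\in V_n$;
\item[(c)] for every forbidden $e\subseteq V_n$ there is $h_{s,e}\in\operatorname{conv}\{z_{s^\frown v}:v\in e\}$ whose distance from $\operatorname{conv}\{z_r:r\in B\}$ exceeds $2\varepsilon_{n+1}$ for every nonempty $B\subseteq L_{n+1}$ such that $\operatorname{succ}_B(s)$ is allowed.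
\end{enumerate}
Start with $z_\emptyset=0$, any unit vector $g_\emptyset$ and $\varepsilon_0=1$. Suppose that $z_s,g_s$ $(s\in L_n)$ and $\varepsilon_n$ are given, and let $(\pi,Q)$ witness that $(V_n,\mathcal{H}_n)$ is geometric in $\mathbb{R}^{d-1}$. Put $\ell_s(x)=\langle g_s,x-z_s\rangle$.

\emph{Flat copies.} For $s\in L_n$ let $\Lambda_s$ be a linear isometry of $\mathbb{R}^{d-1}$ onto $g_s^\perp$, and put $w_{s,v}=\rho\Lambda_s\pi(v)$ and $z^0_{s^\frown v}=z_s+w_{s,v}$. Then $\ell_s(z^0_{s^\frown v})=0$. Choose $\rho>0$ so small that all $|w_{s,v}|<\varepsilon_n/8$ and, using (a), $\ell_s(z^0_{r^\frown v})<0$ for $r\ne s$.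

\emph{Holes.} Let $s\in L_n$ and let $e\subseteq V_n$ be forbidden. Pick $q\in Q\cap\operatorname{conv}(\pi[e])$ and put $h^0_{s,e}=z_s+\rho\Lambda_sq$, a point of $\operatorname{conv}\{z^0_{s^\frown v}:v\in e\}$. Let $B\subseteq L_{n+1}$ be nonempty with $\operatorname{succ}_B(s)$ allowed, and suppose that $h^0_{s,e}$ is a convex combination of points $z^0_r$, $r\in B$. Since $\ell_s(h^0_{s,e})=0$, and $\ell_s(z^0_r)\le0$ with equality only if $r$ extends $s$, only the points $z^0_{s^\frown v}$ with $v\in\operatorname{succ}_B(s)$ have positive weight. Applying the inverse of the affine injection $x\mapsto z_s+\rho\Lambda_sx$ gives $q\in\operatorname{conv}(\pi[\operatorname{succ}_B(s)])$, which is impossible for an allowed set. So $h^0_{s,e}$ has positive distance from the compact set $\operatorname{conv}\{z^0_r:r\in B\}$. Let $\delta>0$ be the minimum of $1$ and these finitely many distances, for all $s,e,B$.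

\emph{Bending.} Put $z_{s^\frown v}=z^0_{s^\frown v}-\tau|w_{s,v}|^2g_s$ with $\tau>0$ so small that every point moves by less than $\min(\delta,\varepsilon_n)/8$. Then (b) holds. For (a) on level $n+1$ fix $s,v$ and consider the affine function $\ell(x)=\ell_s(x)+2\tau\langle w_{s,v},x-z_s\rangle$. Since $w_{s,v},w_{s,v'}\perp g_s$,
\[
\ell(z_{s^\frown v'})=-\tau|w_{s,v'}|^2+2\tau\langle w_{s,v},w_{s,v'}\rangle=\tau|w_{s,v}|^2-\tau|w_{s,v}-w_{s,v'}|^2 .
\]
As $\pi$ is injective, this is largest exactly for $v'=v$, with value $\tau|w_{s,v}|^2\ge0$. For $r\ne s$ the value $\ell(z_{r^\frown v'})$ tends to $\ell_s(z^0_{r^\frown v'})<0$ as $\tau\to0$, so it is negative if $\tau$ is small enough. Thus $\ell$ attains its maximum over the points of level $n+1$ only at the index $s^\frown v$. Its gradient $g_s+2\tau w_{s,v}$ is nonzero because $w_{s,v}\perp g_s$; let $g_{s^\frown v}$ be the normalized gradient. For (c), write $h^0_{s,e}$ as a convex combination of the $z^0_{s^\frown v}$, $v\in e$, and let $h_{s,e}$ be the combination of the $z_{s^\frown v}$ with the same weights. A convex combination moves by less than $\delta/8$ when its vertices do. So $|h_{s,e}-h^0_{s,e}|<\delta/8$,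 every point of $\operatorname{conv}\{z_r:r\in B\}$ is within $\delta/8$ of $\operatorname{conv}\{z^0_r:r\in B\}$, and the distance in (c) is at least $\delta-\delta/4>\delta/2$. Take $\varepsilon_{n+1}=\min(\varepsilon_n/2,\delta/4)$.

\emph{The map.} By (b) the limit $\varphi(x)=\lim_nz_{x{\restriction}n}$ exists and
\begin{equation}\label{eq:approx}
|\varphi(x)-z_{x{\restriction}n}|\le\sum_{i\ge n}\varepsilon_i/4\le\varepsilon_n/2 .
\end{equation}
As a uniform limit of locally constant maps, $\varphi$ is continuous. By Lemma \ref{lem:S} it remains to show that $\varphi$ is faithful. Let $C\subseteq S(\varphi)$ be convex, $D=\varphi^{-1}[C]$, and suppose that $e=\operatorname{succ}_D(s)$ is forbidden, $s\in L_n$. For $v\in e$ pick $x_v\in D$ extending $s^\frown v$. By \eqref{eq:approx}, the convex combination $h^*$ of the $\varphi(x_v)$ with the weights of $h_{s,e}$ satisfies $|h^*-h_{s,e}|\le\varepsilon_{n+1}/2$. Now $h^*\in C\subseteq S(\varphi)$, so $h^*\in\operatorname{conv}(\varphi[D'])$ for an independent $D'$. Let $B=D'{\restriction}(n+1)$. Then $\operatorname{succ}_B(s)=\operatorname{succ}_{D'}(s)$ is allowed, and by \eqref{eq:approx} $h^*$ is within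 $\varepsilon_{n+1}/2$ of $\operatorname{conv}\{z_r:r\in B\}$. So $h_{s,e}$ is within $\varepsilon_{n+1}$ of this hull, contradicting (c).
\end{proof}

If $S\subseteq\mathbb{R}^d$ is compact and $d'\ge d$, then $S\times\{0\}\subseteq\mathbb{R}^{d'}$ is compact with the same convexity number. Together with Lemma \ref{lem:geomtypes} this gives:

\begin{corollary}\label{cor:chain}
Let $d\ge3$ and let
\[
t_0=\mathbf{i}_2,\quad t_1=\mathbf{c},\quad t_2=\mathbf{s},\quad t_3=\mathbf{i}_3,\quad t_4=\mathbf{i}_4,\ \dots,\ t_d=\mathbf{i}_d .
\]
Each $\operatorname{cov}(t_i)$, $0\le i\le d$, is the convexity number of a compact subset of $\mathbb{R}^d$.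
\end{corollary}

The hypothesis $d\ge3$ is used here: $\mathbf{c}$ and $\mathbf{s}$ are realized in $\mathbb{R}^{2+1}$.

\section{Harmless types and the proof of Theorem \ref{thm:A}}\label{sec:harmless}

To make $\operatorname{cov}(t)$ large we shall add many generic elements of $X^t$, each of which avoids the independent trees available without it. To keep $\operatorname{cov}(u)$ small at the same time, these new reals must not produce an element of $X^u$ that avoids all old $u$-independent trees. A generic $x\in X^t$ chooses a successor $v$ from a set $A$ of large norm, and a finite part $f(v)$ of some $y\in X^u$ may depend on this choice. We are free to shrink $A$ beforehand, as long as its norm stays large, and we want the possible values $f(v)$ to form an independent set.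

\begin{definition}\label{def:harmless}
A type $t$ is \emph{harmless for} a type $u$ if for every $m$ there is $k$ such that for all $n$, all $A\subseteq V^t_n$ with $\operatorname{nor}(A)\ge k$, all $l$ and all $f:A\to L^u_l$, there is $A'\subseteq A$ such that $\operatorname{nor}(A')\ge m$ and $f[A']$ is $u$-independent.
\end{definition}

\begin{lemma}\label{lem:harmless}
\begin{enumerate}
\item[(a)] If $t$ is harmless for $u$, then for all $m,M$ there is $k$ such that whenever $\operatorname{nor}(A)\ge k$ and $f_1,\dots,f_M$ are functions from $A$ to levels of $T^u$, there is one $A'\subseteq A$ with $\operatorname{nor}(A')\ge m$ and all $f_i[A']$ independent.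
\item[(b)] No type is harmless for itself.
\item[(c)] If $u$ has a forbidden two-element set on infinitely many levels, then no type is harmless for $u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $k_0=m$, let $k_{i+1}$ be the number $k$ of Definition \ref{def:harmless} for $k_i$, and take $k=k_M$. Shrink $A$ to norm $\ge k_{M-1}$ to treat $f_1$, then to norm $\ge k_{M-2}$ to treat $f_2$, and so on; independence is kept under shrinking.

(b) Let $m=1$, let $k$ be arbitrary, $n\ge k$, $A=V_n$, $c\in L_n$ and $f(v)=c^\frown v$. If $\operatorname{nor}(A')\ge1$, then $\operatorname{succ}_{f[A']}(c)=A'$ is forbidden.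

(c) Let $m=1$. Given $A$, choose an injective $f$ whose values are sequences that take values in the forbidden pairs on the levels in question and agree on all other levels. A set $A'$ of positive norm has two elements $a\ne a'$, and the successors of the node where $f(a)$ and $f(a')$ split include a forbidden pair.
\end{proof}

The following theorem, proved in Section \ref{sec:forcing}, says that failure of harmlessness is the only combinatorial obstacle.

\begin{theorem}\label{thm:forcing}
Assume \textup{CH}. Let $\mathbb{T}$ be a nonempty set of at most $\aleph_1$ types, and let $\kappa_t$ $(t\in\mathbb{T})$ be cardinals with $\kappa_t^{\aleph_0}=\kappa_t\ge\aleph_1$. Suppose that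
\begin{equation}\label{eq:mono}
\kappa_t\le\kappa_u\quad\text{whenever }t,u\in\mathbb{T}\text{ and }t\text{ is not harmless for }u .
\end{equation}
Then there is a forcing notion $P$ that preserves cardinals, forces $\operatorname{cov}(u)=\kappa_u$ for all $u\in\mathbb{T}$, and forces $2^{\aleph_0}\le\big((\sum_t\kappa_t)^{\aleph_0}\big)^V$.
\end{theorem}

Here $V$ is the ground model, and $X^u$ and $\operatorname{cov}(u)$ are computed in the extension. The type $u=\mathbf{i}_2$ shows that two of the hypotheses cannot be dropped. As $\operatorname{cov}(\mathbf{i}_2)=2^{\aleph_0}$, the conclusion requires $\kappa_u^{\aleph_0}=\kappa_u$, and it requires $\kappa_t\le\kappa_u$ for all $t$, which is what \eqref{eq:mono} says by Lemma \ref{lem:harmless}(c).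

To verify harmlessness for the types of Corollary \ref{cor:chain} we reduce an arbitrary $f$ to three canonical shapes.

\begin{lemma}\label{lem:shapes}
Let $N\ge2$ and $L(N)=N^{N+1}$. Let $f:A\to\prod_{i<l}V_i$ with $|A|\ge L(N)$. There is $A_0\subseteq A$ with $|A_0|=N$ such that one of the following holds.
\begin{enumerate}
\item[(1)] $f$ is constant on $A_0$.
\item[(2)] \emph{(fan)} There is a node $s$ with $|s|<l$ such that $s\subseteq f(a)$ for all $a\in A_0$ and the values $f(a)(|s|)$, $a\in A_0$, are pairwise distinct.
\item[(3)] \emph{(comb)} $f$ is injective on $A_0=\{a_1,\dots,a_N\}$, and there are $\delta_1<\dots<\delta_{N-1}$ with $\Delta(f(a_i),f(a_j))=\delta_i$ for $i<j$.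
\end{enumerate}
In a fan, $s$ is the only node with more than one successor in $f[A_0]$. In a comb with spine $w=f(a_N)$, the nodes with more than one successor are the $w{\restriction}\delta_i$; the successors of $w{\restriction}\delta_i$ are $w(\delta_i)$ and $f(a_i)(\delta_i)$, and the second one is used only by $f(a_i)$.
\end{lemma}

\begin{proof}
Suppose that (1) fails for all $A_0$. Then all fibers of $f$ have at most $N-1$ elements, so $D=f[A]$ has more than $N^N$ elements. Call a node \emph{branching} if it has at least two successors in $D$. If some node has $N$ successors, (2) holds. If some $w\in D$ has branching initial segments $s_1\subsetneq\dots\subsetneq s_{N-1}$, choose $w_i\in D$ with $\Delta(w_i,w)=|s_i|$ and put $w_N=w$; for $i<j$, $w_j$ agrees with $w$ on all levels $\le|s_i|$, so $\Delta(w_i,w_j)=|s_i|$, and preimages of $w_1,\dots,w_N$ give (3). If neither happens, each $w\in D$ is determined by at most $N-2$ choices among at most $N-1$ successors, so $|D|\le(N-1)^{N-2}$, a contradiction.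

In a fan, a node shorter than $s$ has at most the one successor below $s$, a node of length $|s|$ other than $s$ has none, and a longer node lies below at most one $f(a)$. In a comb, if $f(a_i),f(a_j)$ with $i<j$ split at $s$, then $|s|=\delta_i$ and $s=f(a_i){\restriction}\delta_i=w{\restriction}\delta_i$. For $h<i$, $f(a_h)$ leaves $w$ on level $\delta_h<\delta_i$ and does not extend $s$; for $h>i$, $f(a_h)$ agrees with $w$ on all levels $\le\delta_i$.
\end{proof}

\begin{lemma}\label{lem:chain}
If $0\le i<j\le d$, then $t_i$ is harmless for $t_j$.
\end{lemma}

\begin{proof}
It suffices to treat $m\ge3$. Note that all sets with at most two elements are allowed in $\mathbf{c}$, $\mathbf{s}$ and $\mathbf{i}_k$ for $k\ge3$.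

\emph{$\mathbf{i}_k$ is harmless for $u$ if all sets of size at most $k$ are allowed on every level of $u$.} If $\operatorname{nor}(A)\ge m$ then $|A|=k$. Take $A'=A$; the set $f[A]$ has at most $k$ elements, so every node has at most $k$ successors. This settles $i=0$ and $3\le i<j$.

\emph{$\mathbf{c}$ is harmless for $\mathbf{s}$.} Let $|A|\ge L(m+1)$ and take $A_0$ as in Lemma \ref{lem:shapes} with $N=m+1$. In cases (1) and (3) every node has at most two successors, so $A'=A_0$ works. In case (2) delete the element $a$ with $f(a)(|s|)=*$, if there is one. The successors of $s$ then omit $*$ and form an allowed set, and $\operatorname{nor}(A')=|A'|\ge m$.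

\emph{$\mathbf{c}$ is harmless for $\mathbf{i}_k$, $k\ge3$.} Let $N=\max(m,k+1)$ and $|A|\ge L(N)$. A fan of size $N$ is impossible because there are only $k$ values on each level. In cases (1) and (3) take $A'=A_0$.

\emph{$\mathbf{s}$ is harmless for $\mathbf{i}_k$, $k\ge3$.} The new feature is that a set of positive norm must contain $*$, so the value $e=f(*)$ cannot be discarded. Let $N=\max(m,k)+1$ and $\operatorname{nor}(A)\ge L(N)$, so $*\in A$ and $|A\setminus\{*\}|\ge L(N)$. Take $A_0\subseteq A\setminus\{*\}$ as in Lemma \ref{lem:shapes}; again it is not a fan. In case (1), $f[A_0\cup\{*\}]$ has at most two elements and $A'=A_0\cup\{*\}$ works. In case (3), let $s$ be a node with at least three successors in $f[A_0]\cup\{e\}$. Two of them come from the comb, so $s=w{\restriction}\delta_i$ for some $i$, and $e$ extends $s$ with $e(\delta_i)\ne w(\delta_i)$. Hence $\delta_i=\Delta(e,w)$, and there is at most one such node. If there is none, take $A'=A_0\cup\{*\}$. Otherwise take $A'=(A_0\setminus\{a_i\})\cup\{*\}$; this removes the successor $f(a_i)(\delta_i)$ of $s$ and leaves two. In both cases all nodes have at most $2<k$ successors in $f[A']$, and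 $\operatorname{nor}(A')\ge N-1\ge m$.
\end{proof}

The order of the chain cannot be reversed. For instance, $\mathbf{s}$ is not harmless for $\mathbf{c}$: map $A$ injectively to the successors of one node on a high level; a subset of positive norm has at least three elements, and its image is forbidden. And $\mathbf{i}_3$ is not harmless for $\mathbf{s}$: map the three elements of $A$ to the successors $*,0,1$ of one node.

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $V$ satisfy GCH and put $\kappa_{t_i}=\aleph_{\max(k-i,1)}$ for $0\le i\le d$; the types $t_i$ are pairwise distinct by Lemmas \ref{lem:chain} and \ref{lem:harmless}(b). By GCH, $\aleph_n^{\aleph_0}=(2^{\aleph_{n-1}})^{\aleph_0}=\aleph_n$ for $1\le n<\omega$. If $t_i$ is not harmless for $t_j$, then $i\ge j$ by Lemma \ref{lem:chain}, so $\kappa_{t_i}\le\kappa_{t_j}$. Theorem \ref{thm:forcing} gives an extension with the same cardinals in which $2^{\aleph_0}\le\aleph_k$ and $\operatorname{cov}(t_j)=\aleph_{\max(k-j,1)}$. Since $k-1\le d$, the indices $j=0,\dots,k-1$ give the values $\aleph_k,\dots,\aleph_1$. By Corollary \ref{cor:chain}, applied in the extension, these are convexity numbers of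 compact subsets of $\mathbb{R}^d$. Every convexity number is at most $2^{\aleph_0}\le\aleph_k$; so $2^{\aleph_0}=\aleph_k$ and there are no other uncountable values.
\end{proof}

\section{The forcing theorem}\label{sec:forcing}

In this section we assume the hypotheses of Theorem \ref{thm:forcing}. Stronger conditions are smaller; $G$ is a filter that is generic over $V$, that is, meets every dense subset of the forcing notion that lies in $V$. A condition \emph{decides} a name for an element of $V$ if it forces the name to equal a specific element. We use these standard facts.
\begin{enumerate}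
\item[(F1)] Below every condition there is one that decides a given name for an element of $V$; stronger conditions make the same decision.
\item[(F2)] If among any $\aleph_2$ conditions two are compatible (the $\aleph_2$-c.c.), then cardinals $\ge\aleph_2$ are preserved. If every function $\omega\to\omega_1^V$ in $V[G]$ has its range inside a set that is countable in $V$, then $\aleph_1$ is preserved.
\item[(F3)] ($\Delta$-system lemma) Under CH, for countable sets $A_i$ $(i<\omega_2)$ there are a set $R$ and $\aleph_2$ many indices such that $A_i\cap A_{i'}=R$ for any two of them.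
\item[(F4)] (product lemma) If $G$ is generic for $P_0\times P_1$ over $V$, its projection $G_0$ is $P_0$-generic over $V$ and its projection $G_1$ is $P_1$-generic over $V[G_0]$.
\end{enumerate}

\subsection{Trees with large splitting and their product}

For a type $t$ let $Q_t$ be the set of nonempty trees $p\subseteq T^t$ such that for all $s\in p$ and $m<\omega$ there is $s'\in p$ with $s\subseteq s'$ and $\operatorname{nor}(\operatorname{succ}_p(s'))\ge m$, ordered by inclusion. The full tree $T^t$ is in $Q_t$ because $\operatorname{nor}_n(V_n)\ge n$. For $s\in p$ let $p_s$ be the set of nodes of $p$ comparable with $s$. An \emph{antichain} is a set of pairwise incomparable nodes, and a \emph{front} of $p$ is a finite antichain $B\subseteq p$ such that every node of $p$ is comparable with a member of $B$, that is, $p=\bigcup_{b\in B}p_b$. A branch of $p$, in $V$ or in an extension, passes through exactly one member of a front $B$: a node of the branch longer than all members of $B$ extends one of them.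

\begin{lemma}\label{lem:trees}
\begin{enumerate}
\item[(a)] If $p\in Q_t$ and $s\in p$, then $s$ has a successor in $p$, and $p_s\in Q_t$.
\item[(b)] Let $B\subseteq T^t$ be a nonempty finite antichain, and for $b\in B$ let $q^b\in Q_t$ consist of nodes comparable with $b$. Then $q=\bigcup_{b\in B}q^b$ is in $Q_t$, $B$ is a front of $q$, and $q_b=q^b$ for $b\in B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Some $s'\supseteq s$ has a successor set of positive norm, which is nonempty. For $r\in p_s$ let $r'$ be the longer of $r,s$; every $s'\supseteq r'$ in $p$ has the same successors in $p_s$ as in $p$.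

(b) The union is in $Q_t$ by monotonicity of the norm. By (a), $q^b$ has a node of length $|b|$, which must be $b$; so $B\subseteq q$, and $B$ is a front. Let $r\in q^{b'}$ with $b'\ne b$ be comparable with $b$. If $b\subseteq r$, then $b$ and $b'$ would be comparable; so $r\subseteq b$ and $r\in q^b$.
\end{proof}

Let $I=\{(t,\xi):t\in\mathbb{T},\ \xi<\kappa_t\}$, and let $t(\alpha)$ be the first coordinate of $\alpha\in I$. Let $P$ be the \emph{countable support product}: conditions are functions $p$ with countable domain $\operatorname{dom}p\subseteq I$ and $p(\alpha)\in Q_{t(\alpha)}$, and $q\le p$ if $\operatorname{dom}q\supseteq\operatorname{dom}p$ and $q(\alpha)\subseteq p(\alpha)$ for $\alpha\in\operatorname{dom}p$. For $J\subseteq I$ in $V$ let $P_J$ consist of the conditions with domain inside $J$, and $G_J=G\cap P_J$. Then $P_J\cong P_{J'}\times P_{J\setminus J'}$ for $J'\subseteq J$.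

For $\alpha\in I$ and $n<\omega$, the conditions $p$ with $\alpha\in\operatorname{dom}p$ such that $p(\alpha)$ has only one node of length $n$ are dense by Lemma \ref{lem:trees}(a). Two conditions in $G$ have a common extension, whose $\alpha$-th tree has a node of length $n$. Hence these unique nodes, for $p\in G$, are the initial segments of one \emph{generic branch} $x_\alpha\in X^{t(\alpha)}$, and $x_\alpha\in[p(\alpha)]$ whenever $p\in G$ and $\alpha\in\operatorname{dom}p$. For $J\subseteq I$ the sequence $(x_\alpha)_{\alpha\in J}$ is in $V[G_J]$.

\subsection{The smallest case: two binary coordinates and a ternary real}\label{sec:example}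

The heart of the proof is that harmless coordinates add no element of $X^u$ outside the $u$-independent trees available without them. Let us see this for $t=\mathbf{i}_2$, $u=\mathbf{i}_3$ and two coordinates. The conditions are pairs $(p_0,p_1)$ of perfect binary trees, in which every node has an extension with two successors, and we have generic branches $x_0,x_1\in2^\omega$. Given $y\in3^\omega$ in the extension, we look for a tree $T\in V$ with at most two successors at each node and $y\in[T]$.

Let $y(n)=x_0(n)+x_1(n)$. The pair of full trees permits every finite ternary sequence as an initial segment of $y$, so we must thin out. Given $(p_0,p_1)$, choose $0=n_0<n_1<\cdots$ such that for $i=0,1$ every node of $p_i$ of length $n_k$ has an extension of length less than $n_{k+1}$ with two successors. Let $q_0\subseteq p_0$ keep all successors on the levels in $[n_k,n_{k+1})$ for even $k$ and only the least successor on the other levels; define $q_1\subseteq p_1$ with ``odd'' in place of ``even''. Both are perfect, and on each level at most one of them splits. For nodes $s_0\in q_0$ and $s_1\in q_1$ of length $n$, the sum $s_0+s_1$ determines $(s_0,s_1)$: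 by induction the restrictions to $n-1$ are determined, on level $n-1$ one of the two nodes has no choice, and the sum then determines the other. So each node of $T=\{s_0+s_1:s_i\in q_i,\ |s_0|=|s_1|\}$ comes from one pair and has at most two successors, and $(q_0,q_1)$ forces $y\in[T]$.

Two things were used: only one coordinate splits at a time, and the part of $y$ read so far remembers the earlier splittings. The second point is not automatic. Let $y(5)=x_0(0)+x_1(0)$ and $y(n)=0$ otherwise. If we let $x_0$ split at the root, read only $y{\restriction}1$, and then let $x_1$ split at the root, the node $00000$ gets three successors although each splitting is binary. The cure is to go on after the first splitting until its effect on $y$ is visible: fix $x_1(0)$ and read $y{\restriction}6$ before the next splitting. This cannot always be done: if $y=x_0$, a splitting of $x_1$ never becomes visible. But then it does no harm either. The general construction maintains exactly this dichotomy for each pair of finite approximations: either the values of $y$ read so far differ, or no further thinning can ever make them differ.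

\subsection{Skeletons and fusion}

A skeleton records the finitely many splittings that have been promised so far. A \emph{skeleton} for $p\in P$ is a family $B=(B_\alpha)_{\alpha\in F}$, where $F=F_B\subseteq\operatorname{dom}p$ is finite and $B_\alpha$ is a front of $p(\alpha)$. Its \emph{positions} are the elements of $\operatorname{Pos}(B)=\prod_{\alpha\in F}B_\alpha$. For a position $\sigma$, the condition $p|\sigma$ is obtained from $p$ by replacing $p(\alpha)$ with $p(\alpha)_{\sigma(\alpha)}$ for $\alpha\in F$. We write $q\le_Bp$ if $q\le p$ and $B_\alpha\subseteq q(\alpha)$ for $\alpha\in F$; then $B$ is a skeleton for $q$, and $q|\sigma\le p|\sigma$. For fixed $B$ the relation $\le_B$ is transitive. A skeleton $C$ \emph{refines} $B$ if $F_C\supseteq F_B$ and for $\alpha\in F_B$ every node of $C_\alpha$ extends or equals a node of $B_\alpha$; for $\tau\in\operatorname{Pos}(C)$ we then let $\tau{\restriction}B$ be the position $\sigma$ of $B$ with $\sigma(\alpha)\subseteq\tau(\alpha)$ for $\alpha\in F_B$. Finally, $(p',B')\preceq(p,B)$ means that $p'\le_Bp$ and $B'$ is a skeleton for $p'$ refining $B$.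

\begin{lemma}\label{lem:skel}
Let $B$ be a skeleton for $p$, $F=F_B$.
\begin{enumerate}
\item[(a)] If $q\le p$ and $C$ is a skeleton for $q$ refining $B$, then $q|\tau\le p|(\tau{\restriction}B)$ for $\tau\in\operatorname{Pos}(C)$.
\item[(b)] If $(p',B')\preceq(p,B)$, then every $b\in B_\alpha$ is extended by a node of $B'_\alpha$, and $p''\le_{B'}p'$ implies $p''\le_Bp$. In particular $\preceq$ is transitive.
\item[(c)] If $p\in G$, there is exactly one $\sigma\in\operatorname{Pos}(B)$ with $\sigma(\alpha)\subseteq x_\alpha$ for all $\alpha\in F$, and $p|\sigma\in G$.
\item[(d)] \emph{(amalgamation)} Let $\sigma,\sigma'\in\operatorname{Pos}(B)$, $r\le p|\sigma$, $r'\le p|\sigma'$, $\operatorname{dom}r=\operatorname{dom}r'$, and $r(\alpha)=r'(\alpha)$ whenever $\alpha\notin F$ or $\sigma(\alpha)=\sigma'(\alpha)$. Then there is $p'\le_Bp$ with $p'|\sigma=r$ and $p'|\sigma'=r'$.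
\item[(e)] If $\dot a$ is a name for an element of $V$, there is $p'\le_Bp$ such that $p'|\sigma$ decides $\dot a$ for every $\sigma\in\operatorname{Pos}(B)$.
\item[(f)] Let $\beta\in F$, $b\in B_\beta$, $k\ge1$. There are $s\supseteq b$, a set $A$ with $\operatorname{nor}(A)\ge k$ and $(p_1,C)\preceq(p,B)$ with $F_C=F$, $C_\alpha=B_\alpha$ for $\alpha\ne\beta$ and $C_\beta=(B_\beta\setminus\{b\})\cup\{s^\frown v:v\in A\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A node comparable with $\tau(\alpha)$ is comparable with every initial segment of $\tau(\alpha)$.

(b) Since $b\in p'(\alpha)$, it is comparable with some $c\in B'_\alpha$, and $c\supseteq b'$ for some $b'\in B_\alpha$. If $c\subseteq b$, then $b'\subseteq b$, so $b'=b=c$. Thus $b\subseteq c$ in any case. If $B'_\alpha\subseteq p''(\alpha)$, then $B_\alpha\subseteq p''(\alpha)$ because $p''(\alpha)$ is a tree.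

(c) Existence and uniqueness hold because $x_\alpha$ is a branch of $p(\alpha)$. Let $n$ bound the lengths of all $\sigma(\alpha)$ and take $r\in G$, $r\le p$, such that $x_\alpha{\restriction}n$ is the only node of length $n$ in $r(\alpha)$ for $\alpha\in F$. Then $r\le p|\sigma$.

(d) Put $p'(\alpha)=r(\alpha)$ for $\alpha\in\operatorname{dom}r\setminus F$. For $\alpha\in F$ let $p'(\alpha)$ be the union of the trees $q^b$, $b\in B_\alpha$, where $q^{\sigma(\alpha)}=r(\alpha)$, $q^{\sigma'(\alpha)}=r'(\alpha)$ and $q^b=p(\alpha)_b$ for the other $b$. This is well defined by hypothesis, and Lemma \ref{lem:trees}(b) applies.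

(e) Treat the positions one after the other. For the current condition $p^*\le_Bp$ and position $\sigma$ take $r\le p^*|\sigma$ deciding $\dot a$, and by (d) with $\sigma'=\sigma$, $r'=r$ replace $p^*$ by $p^{**}\le_Bp^*$ with $p^{**}|\sigma=r$. Earlier decisions are inherited.

(f) Choose $s\supseteq b$ in $p(\beta)$ such that $A=\operatorname{succ}_{p(\beta)}(s)$ has norm at least $k$. Then $A\ne\emptyset$ and $C_\beta$ is an antichain. Let $p_1$ agree with $p$ except that $p_1(\beta)=\bigcup_{c\in C_\beta}p(\beta)_c$. By Lemma \ref{lem:trees}(b), $C_\beta$ is a front of $p_1(\beta)$, and $b\in p_1(\beta)$ as $b\subseteq s^\frown v$ for $v\in A$.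
\end{proof}

A passage from $(p,B)$ to $(p',B')\preceq(p,B)$ is called
\begin{itemize}
\item a \emph{step $\mathrm{N}(\alpha)$}, for $\alpha\in\operatorname{dom}p$, if either $\alpha\in F_B$ and $B'=B$, or $\alpha\notin F_B$ and $B'$ is $B$ extended by $B'_\alpha=\{\emptyset\}$;
\item a \emph{step $\mathrm{S}(\beta,b,j)$}, for $\beta\in F_B$, $b\in B_\beta$, $j\ge1$, if $F_{B'}=F_B$, $B'_\alpha=B_\alpha$ for $\alpha\ne\beta$, and $B'_\beta=(B_\beta\setminus\{b\})\cup\{s^\frown v:v\in A'\}$ for some $s\supseteq b$ and $A'$ with $\operatorname{nor}(A')\ge j$.
\end{itemize}
The first brings a new coordinate into the skeleton, the second promises one new splitting on one coordinate. A sequence $(p_0,B^0)\succeq(p_1,B^1)\succeq\cdots$, with $F_k=F_{B^k}$, is \emph{thorough} if for every $k$: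
\begin{itemize}
\item for every $\alpha\in\operatorname{dom}p_k$ there is $l\ge k$ such that the passage from $l$ to $l+1$ is a step $\mathrm{N}(\alpha)$;
\item for all $\beta\in F_k$, $b\in B^k_\beta$, $j\ge1$ there are $l\ge k$ and $b'\in B^l_\beta$ with $b\subseteq b'$ such that the passage from $l$ to $l+1$ is a step $\mathrm{S}(\beta,b',j)$.
\end{itemize}
Suppose that $\operatorname{dom}p_0\ne\emptyset$ and that, in a recursive construction, we can perform at each stage any prescribed step. Then we can make the sequence thorough. Each $k$ poses countably many tasks as above, and at least one; list them in type $\omega$, with repetitions if needed. Fix a surjection $l\mapsto(k_l,i_l)$ from $\omega$ onto $\omega\times\omega$ with $k_l\le l$, and at stage $l$ carry out the $i_l$-th task posed by $k_l$. For a task of the second kind a node $b'\in B^l_\beta$ extending $b$ exists by Lemma \ref{lem:skel}(b).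

\begin{lemma}[fusion]\label{lem:fusion}
Let $(p_k,B^k)_{k<\omega}$ be thorough. There is $q\in P$ with $q\le p_l$ for all $l$ and $B^k_\alpha\subseteq q(\alpha)$ for all $k$ and $\alpha\in F_k$.
\end{lemma}

\begin{proof}
By thoroughness $\bigcup_kF_k=\bigcup_k\operatorname{dom}p_k$; let this be the domain of $q$, and let $q(\alpha)$ be the tree of initial segments of members of the $B^k_\alpha$ with $\alpha\in F_k$. Given a node $r\subseteq b\in B^k_\alpha$ and $j\ge1$, a step $\mathrm{S}(\alpha,b',j)$ at some stage $l$ provides $s\supseteq b'\supseteq r$ and $A'$ of norm at least $j$ with $s^\frown v\in B^{l+1}_\alpha$ for $v\in A'$. Then $s\in q(\alpha)$ and $\operatorname{succ}_{q(\alpha)}(s)\supseteq A'$. So $q(\alpha)\in Q_{t(\alpha)}$. Let $\alpha\in\operatorname{dom}p_l\cap F_k$. If $k\ge l$ then $B^k_\alpha\subseteq p_k(\alpha)\subseteq p_l(\alpha)$; if $k<l$ then $p_l\le_{B^k}p_k$ by transitivity of $\preceq$, so again $B^k_\alpha\subseteq p_l(\alpha)$. Hence $q(\alpha)\subseteq p_l(\alpha)$.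
\end{proof}

Everything in this subsection holds verbatim for $P_J$ in place of $P$.

\subsection{Cardinals and reals}

By a \emph{real} we mean a function $\omega\to\omega$; trees $T\subseteq T^u$ are coded by reals through an enumeration of $T^u$ in $V$.

\begin{lemma}\label{lem:reals}
Let $J\subseteq I$ be in $V$.
\begin{enumerate}
\item[(a)] $P_J$ preserves cardinals.
\item[(b)] Every real of $V[G_J]$ lies in $V[G_A]$ for some $A\subseteq J$ that is in $V$ and countable.
\item[(c)] $V[G_J]$ has at most $\big(\max(|J|,\aleph_1)^{\aleph_0}\big)^V$ reals.
\end{enumerate}
\end{lemma}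

\begin{proof}
We may assume $J\ne\emptyset$. By CH, $|Q_t|\le\aleph_1$. Among $\aleph_2$ conditions, $\aleph_2$ many have domains with a common pairwise intersection $R$ by (F3). There are at most $\aleph_1^{\aleph_0}=\aleph_1$ possible restrictions to $R$, so two of these conditions agree on $R$, and their union is a common extension. This proves the $\aleph_2$-c.c.; it is the main use of CH.

Let $\dot f$ be a name for a function from $\omega$ to the ordinals, and let $p\in P_J$ have nonempty domain. We build a thorough sequence with $p_0=p$, $F_0=\emptyset$. At stage $k$ first take $p'_k\le_{B^k}p_k$ such that $p'_k|\sigma$ decides $\dot f(k)$, say as $h_k(\sigma)$, for each $\sigma\in\operatorname{Pos}(B^k)$ (Lemma \ref{lem:skel}(e)). Then perform the prescribed step from $(p'_k,B^k)$: for $\mathrm{N}(\alpha)$ keep the condition, for $\mathrm{S}(\beta,b,j)$ use Lemma \ref{lem:skel}(f). The result is also a step from $(p_k,B^k)$. Let $q$ be as in Lemma \ref{lem:fusion}. If $q\in G_J$, then $p'_k\in G_J$ since $q\le p_{k+1}\le p'_k$, and by Lemma \ref{lem:skel}(c)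
\begin{equation}\label{eq:read}
f(k)=h_k(\sigma_k),\quad\text{where }\sigma_k\in\operatorname{Pos}(B^k)\text{ is given by }\sigma_k(\alpha)\subseteq x_\alpha\ (\alpha\in F_k).
\end{equation}
Such $q$ are dense, so every $f$ in $V[G_J]$ is computed by \eqref{eq:read} from some sequence $(B^k,h_k)_{k<\omega}$ in $V$. Its range lies in the countable set $\bigcup_kh_k[\operatorname{Pos}(B^k)]\in V$, which with (F2) gives (a). It lies in $V[G_A]$ for $A=\bigcup_kF_k$, which gives (b). If $f$ is a real, there are at most $\max(|J|,\aleph_0)$ possibilities for each pair $(B^k,h_k)$, so $V$ contains at most $\max(|J|,\aleph_1)^{\aleph_0}$ such sequences, and each computes at most one real; this gives (c).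
\end{proof}

For $J=I$ we obtain the preservation of cardinals and, as $|I|=\sum_t\kappa_t\ge\aleph_1$, the bound on $2^{\aleph_0}$ in Theorem \ref{thm:forcing}. From now on fix $u\in\mathbb{T}$.

\subsection{The lower bound $\operatorname{cov}(u)\ge\kappa_u$}

Work in $V[G]$. Let $\mu<\kappa_u$, let $D_i\subseteq X^u$ $(i<\mu)$ be independent, and let $T_i$ be the independent tree of initial segments of members of $D_i$. By Lemma \ref{lem:reals}(b), $T_i\in V[G_{A_i}]$ with $A_i\in V$ countable. Since $\kappa_u$ is an uncountable cardinal, $|\bigcup_iA_i|\le\mu\cdot\aleph_0<\kappa_u$, so there is $\alpha=(u,\xi)$ outside all $A_i$. We show $x_\alpha\notin[T_i]$ for each $i$; then the $D_i$ do not cover $X^u$.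

By (F4), $G_{\{\alpha\}}$ is $P_{\{\alpha\}}$-generic over $V[G_{A_i}]$. So it suffices to show that the trees $r'\in Q_u^V$ all of whose nodes are comparable with some fixed $c\notin T_i$ are dense in $Q_u^V$, for then $c\subseteq x_\alpha$. Given $r\in Q_u^V$, choose $s\in r$ with $\operatorname{nor}(\operatorname{succ}_r(s))\ge1$. Then $\operatorname{succ}_r(s)$ is forbidden by (T3) while $\operatorname{succ}_{T_i}(s)$ is allowed, so by (T2) there is $v\in\operatorname{succ}_r(s)\setminus\operatorname{succ}_{T_i}(s)$. Take $c=s^\frown v$ and $r'=r_c$.

\subsection{The upper bound $\operatorname{cov}(u)\le\kappa_u$}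

Let $J$ be the set of $\alpha\in I$ such that $t(\alpha)$ is not harmless for $u$. By \eqref{eq:mono} and $|\mathbb{T}|\le\aleph_1$ we have $|J|\le\aleph_1\cdot\kappa_u=\kappa_u$. By Lemma \ref{lem:reals}(c) and $\kappa_u^{\aleph_0}=\kappa_u$, the model $V[G_J]$ has at most $\kappa_u$ reals, hence at most $\kappa_u$ independent trees $T\subseteq T^u$. For each of them $[T]$ is independent in $V[G]$. So the following lemma completes the proof of Theorem \ref{thm:forcing}.

\begin{lemma}[main lemma]\label{lem:main}
In $V[G]$, every $y\in X^u$ is a branch of a $u$-independent tree $T\in V[G_J]$.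
\end{lemma}

Fix a name $\dot y$ for an element of $X^u$. Call the coordinates in $J$ \emph{low} and the others \emph{high}; a high coordinate carries a type that is harmless for $u$. A position of a skeleton $B$ splits into its low and high parts, $\operatorname{Pos}(B)=\operatorname{Pos}^{\mathrm{lo}}(B)\times\operatorname{Pos}^{\mathrm{hi}}(B)$, $\sigma=(\lambda,\eta)$, and we use $\restriction B$ for the two parts separately. The tree $T$ may depend on the low generic branches, so it knows $\lambda$; it must contain the values of $\dot y$ for all $\eta$. Thus we compare only positions with the same low part.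

A condition $p$ with skeleton $B$ \emph{separates} $\sigma,\sigma'\in\operatorname{Pos}(B)$ if for some $n$ and $c\ne c'$ we have $p|\sigma\Vdash\dot y{\restriction}n=c$ and $p|\sigma'\Vdash\dot y{\restriction}n=c'$. Then every $p'\le_Bp$ separates them too. The pair $\sigma,\sigma'$ is \emph{inseparable for $(p,B)$} if no $p'\le_Bp$ separates it. A \emph{state} is a quadruple $(p,B,m,a)$, where $B$ is a skeleton for $p$ and $a:\operatorname{Pos}(B)\to L^u_m$, such that
\begin{enumerate}
\item[(S1)] $p|\sigma\Vdash\dot y{\restriction}m=a(\sigma)$ for all $\sigma\in\operatorname{Pos}(B)$;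
\item[(S2)] if $a(\lambda,\eta)=a(\lambda,\eta')$, then $(\lambda,\eta),(\lambda,\eta')$ is inseparable for $(p,B)$;
\item[(S3)] for every $\lambda$ the set $E_a(\lambda)=\{a(\lambda,\eta):\eta\in\operatorname{Pos}^{\mathrm{hi}}(B)\}$ is $u$-independent.
\end{enumerate}
Condition (S3) is the goal, and (S2) is the dichotomy of Section \ref{sec:example}. For every $p$, the empty skeleton with $m=0$ gives a state: there is one position, and no condition separates a position from itself.

\begin{lemma}[stabilization]\label{lem:stab}
For every $p$ with skeleton $B$ and every $m_0$ there are $p'\le_Bp$, $m\ge m_0$ and $a$ such that $(p',B,m,a)$ satisfies \textup{(S1)} and \textup{(S2)}.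
\end{lemma}

\begin{proof}
Choose $p_1\le_Bp$ that separates the largest possible number of pairs $(\lambda,\eta),(\lambda,\eta')$. Every pair of this form that $p_1$ does not separate is inseparable for $(p_1,B)$. Let $m\ge m_0$ bound the lengths $n$ witnessing the separations, and by Lemma \ref{lem:skel}(e) take $p'\le_Bp_1$ and $a$ satisfying (S1). If $p_1$ separates $\sigma,\sigma'$ with witnesses $n,c,c'$, then $a(\sigma){\restriction}n=c\ne c'=a(\sigma'){\restriction}n$. So pairs with the same low part and equal $a$-values are inseparable for $(p_1,B)$, hence for $(p',B)$.
\end{proof}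

Inseparability is defined for one skeleton, but we need it after the skeleton has been refined. Amalgamation carries it over, provided that the two finer positions differ only where the coarser ones already differed.

\begin{lemma}[transfer]\label{lem:transfer}
Let $\sigma,\sigma'$ be inseparable for $(p,B)$. Let $q\le p$, let $C$ be a skeleton for $q$ refining $B$, and let $\tau,\tau'\in\operatorname{Pos}(C)$ satisfy $\tau{\restriction}B=\sigma$, $\tau'{\restriction}B=\sigma'$ and
\begin{equation}\label{eq:transfer}
\tau(\alpha)=\tau'(\alpha)\quad\text{for all }\alpha\in F_C\text{ such that }\alpha\notin F_B\text{ or }\sigma(\alpha)=\sigma'(\alpha).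
\end{equation}
Then $\tau,\tau'$ is inseparable for $(q,C)$. In particular, if $q'\le_Cq$ and both $q'|\tau$ and $q'|\tau'$ decide $\dot y{\restriction}n$, they decide it in the same way.
\end{lemma}

\begin{proof}
Suppose that $q'\le_Cq$ separates $\tau,\tau'$. Put $r=q'|\tau$ and $r'=q'|\tau'$. By Lemma \ref{lem:skel}(a), $r\le p|\sigma$ and $r'\le p|\sigma'$. Both have domain $\operatorname{dom}q'$, and $r(\alpha)=r'(\alpha)$ if $\alpha\notin F_C$ or $\tau(\alpha)=\tau'(\alpha)$. By \eqref{eq:transfer} this covers all $\alpha$ with $\alpha\notin F_B$ or $\sigma(\alpha)=\sigma'(\alpha)$. Lemma \ref{lem:skel}(d) gives $p'\le_Bp$ with $p'|\sigma=r$ and $p'|\sigma'=r'$, which separates $\sigma,\sigma'$.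
\end{proof}

Condition \eqref{eq:transfer} is the reason for splitting one node at a time: if $\sigma(\alpha)=\sigma'(\alpha)$ but $r(\alpha)\ne r'(\alpha)$, no single tree can restrict to both.

We record how (S3) will be checked. Let $(p,B,m,a)$ be a state, $(p',B')\preceq(p,B)$, $m'\ge m$, and let $(p',B',m',a')$ satisfy (S1). By Lemma \ref{lem:skel}(a),
\begin{equation}\label{eq:coh}
a'(\tau){\restriction}m=a(\tau{\restriction}B)\quad\text{for }\tau\in\operatorname{Pos}(B'),\qquad\text{so}\qquad E_{a'}(\lambda'){\restriction}m\subseteq E_a(\lambda'{\restriction}B).
\end{equation}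
By Lemma \ref{lem:glue}, (S3) holds for $a'$ as soon as for all $\lambda'$ and $c\in L^u_m$ the \emph{fiber}
\[
\{a'(\lambda',\eta'):a\big((\lambda',\eta'){\restriction}B\big)=c\}
\]
is independent.

\begin{lemma}[steps between states]\label{lem:steps}
Let $(p,B,m,a)$ be a state. For every prescribed step $\mathrm{N}(\alpha)$ or $\mathrm{S}(\beta,b,j)$ there is a state $(p',B',m',a')$ with $m'>m$ such that the passage from $(p,B)$ to $(p',B')$ is this step.
\end{lemma}

\begin{proof}
\emph{Step $\mathrm{N}(\alpha)$.} The required $B'$ is a skeleton for $p$. Apply Lemma \ref{lem:stab} to $p$, $B'$ and $m+1$ to get $p'\le_{B'}p$, $m'$, $a'$ with (S1) and (S2). Let $\tau,\tau'\in\operatorname{Pos}(B')$ have the same low part and $a(\tau{\restriction}B)=a(\tau'{\restriction}B)$. By (S2) for $a$, the pair $\tau{\restriction}B,\tau'{\restriction}B$ is inseparable for $(p,B)$, and \eqref{eq:transfer} holds because $\tau,\tau'$ agree with their restrictions on $F_B$ and both have value $\emptyset$ at a new coordinate. By Lemma \ref{lem:transfer}, $a'(\tau)=a'(\tau')$. So every fiber has at most one element.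

\emph{Step $\mathrm{S}(\beta,b,j)$.} If $\beta$ is low let $k=j$. If $\beta$ is high let $k\ge1$ be as in Lemma \ref{lem:harmless}(a) for $t(\beta)$, $u$, the norm $j$ and $M=|\operatorname{Pos}(B)|$ functions. Take $s$, $A$, $p_1$, $C$ as in Lemma \ref{lem:skel}(f), and apply Lemma \ref{lem:stab} to $p_1$, $C$ and $m+1$ to get $p_2\le_Cp_1$, $m'$ and $\hat a$ with (S1) and (S2). Then $(p_2,C)\preceq(p,B)$ by Lemma \ref{lem:skel}(b). From (S2) for $a$ and Lemma \ref{lem:transfer} with $q=p_1$, $q'=p_2$ we get:
\begin{itemize}
\item[$(\ast)$] if $\tau,\tau'\in\operatorname{Pos}(C)$ have the same low part and $a(\tau{\restriction}B)=a(\tau'{\restriction}B)$, then $\hat a(\tau)=\hat a(\tau')$, unless $\tau(\beta)$ and $\tau'(\beta)$ are two different extensions of $b$.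
\end{itemize}
Indeed, $C$ differs from $B$ only above $b$, so \eqref{eq:transfer} can fail only at $\alpha=\beta$, and only in the excluded case.

If $\beta$ is low, the exception cannot occur, since $\tau(\beta)=\tau'(\beta)$. All fibers have at most one element, and $(p_2,C,m',\hat a)$ is the required state.

Let $\beta$ be high; then $\operatorname{Pos}^{\mathrm{lo}}(C)=\operatorname{Pos}^{\mathrm{lo}}(B)$. For $\eta\in\operatorname{Pos}^{\mathrm{hi}}(B)$ with $\eta(\beta)=b$ and $v\in A$, let $\eta^v$ be $\eta$ with the value at $\beta$ changed to $s^\frown v$. The high positions of $C$ are the $\eta^v$ and the $\eta\in\operatorname{Pos}^{\mathrm{hi}}(B)$ with $\eta(\beta)\ne b$. Fix $\lambda$ and $c\in E_a(\lambda)$, and let $\mathcal{C}=\{\eta:a(\lambda,\eta)=c\}$. There are two cases.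
\begin{itemize}
\item Some $\eta'\in\mathcal{C}$ has $\eta'(\beta)\ne b$. By $(\ast)$, every position of $C$ with low part $\lambda$ whose high part restricts to a member of $\mathcal{C}$ has the same $\hat a$-value as $(\lambda,\eta')$. The fiber over $c$ is a singleton.
\item All $\eta\in\mathcal{C}$ have $\eta(\beta)=b$. By $(\ast)$, $\hat a(\lambda,\eta^v)$ does not depend on $\eta\in\mathcal{C}$; call it $f_{\lambda,c}(v)$. The fiber over $c$ is $f_{\lambda,c}[A]$.
\end{itemize}
So above each old value the new values depend on the single choice $v\in A$, and this is the situation for which harmlessness was defined. There are at most $M$ pairs $(\lambda,c)$, so there is $A'\subseteq A$ with $\operatorname{nor}(A')\ge j$ such that all $f_{\lambda,c}[A']$ are independent. Let $B'_\beta=(B_\beta\setminus\{b\})\cup\{s^\frown v:v\in A'\}$ and $B'_\alpha=B_\alpha$ for $\alpha\ne\beta$. Let $p'$ agree with $p_2$ except that $p'(\beta)=\bigcup_{c'\in B'_\beta}p_2(\beta)_{c'}$, and let $a'$ be the restriction of $\hat a$ to $\operatorname{Pos}(B')\subseteq\operatorname{Pos}(C)$. By Lemma \ref{lem:trees}(b), $B'$ is a skeleton for $p'$ and $p'|\tau=p_2|\tau$ for $\tau\in\operatorname{Pos}(B')$,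 which gives (S1). As $A'\ne\emptyset$, we have $b\in p'(\beta)$, so $(p',B')\preceq(p,B)$ and the passage is a step $\mathrm{S}(\beta,b,j)$. For (S2), apply Lemma \ref{lem:transfer} with $(p_2,C)$ in place of $(p,B)$ and $(p',B')$ in place of $(q,C)$; here $\tau{\restriction}C=\tau$, so \eqref{eq:transfer} is trivially true. For (S3), each fiber of $a'$ has at most one element or equals $f_{\lambda,c}[A']$.
\end{proof}

\begin{proof}[Proof of Lemma \ref{lem:main}]
Let $p\in P$ have nonempty domain. Starting from the state with condition $p$ and empty skeleton, Lemma \ref{lem:steps} lets us build in $V$ states $(p_k,B^k,m_k,a_k)$ with $m_0<m_1<\cdots$ such that $(p_k,B^k)_k$ is thorough. Let $q\le p$ be as in Lemma \ref{lem:fusion}. Such $q$ are dense, so we may assume $q\in G$; then all $p_k$ are in $G$. By Lemma \ref{lem:skel}(c) let $\sigma_k=(\lambda_k,\eta_k)\in\operatorname{Pos}(B^k)$ be given by $\sigma_k(\alpha)\subseteq x_\alpha$; then $p_k|\sigma_k\in G$. The sequence $(\lambda_k)_k$ is computed from the low generic branches, so it is in $V[G_J]$, and $\lambda_l{\restriction}B^k=\lambda_k$ for $k\le l$. Put $E_k=E_{a_k}(\lambda_k)$ and let $T\in V[G_J]$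 be the tree of initial segments of members of $\bigcup_kE_k$.

The tree $T$ is independent. Given a node $s$, let $k$ be least with $m_k>|s|$. If $s^\frown v\subseteq e\in E_l$, then $l\ge k$, and $e{\restriction}m_k\in E_k$ by \eqref{eq:coh}. So $\operatorname{succ}_T(s)=\operatorname{succ}_{E_k}(s)$, which is allowed by (S3). Finally, by (S1), $y{\restriction}m_k=a_k(\lambda_k,\eta_k)\in E_k$ for all $k$, so $y\in[T]$.
\end{proof}

\section{Infinitely many values}\label{sec:ramsey}

To get infinitely many values in a fixed dimension we need infinitely many types with enough harmlessness. Now the levels carry graphs or $3$-uniform hypergraphs (\emph{$3$-graphs}), and a structural Ramsey theorem replaces Lemma \ref{lem:shapes}.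

\subsection{Ramsey classes, their types, and the moment curve}

Fix the uniformity, $2$ or $3$. An \emph{ordered hypergraph} is a finite hypergraph with a linear order on its vertices. An \emph{embedding} is an order-preserving injection that preserves edges and non-edges, and its image is a \emph{copy}. A hypergraph $Y$ \emph{contains} an unordered hypergraph $F$ if there is an injection from the vertices of $F$ to those of $Y$ sending edges to edges. A hypergraph is \emph{irreducible} if any two vertices lie in a common edge.

\begin{theorem}[Ne\v{s}et\v{r}il--R\"odl \cite{NR77,NR83}; see also Abramson--Harrington \cite{AH78}]\label{thm:NR}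
Let $\mathcal{F}$ be a set of finite irreducible graphs, or of finite irreducible $3$-graphs, and let $\mathcal{K}$ be the class of ordered hypergraphs of the same uniformity that contain no member of $\mathcal{F}$. For $A,B\in\mathcal{K}$ and $c<\omega$ there is $C\in\mathcal{K}$ such that for every coloring of the copies of $A$ in $C$ with $c$ colors there is a copy of $B$ in $C$ in which all copies of $A$ have the same color.
\end{theorem}

The theorem holds for finitely many patterns $A_1,\dots,A_\nu\in\mathcal{K}$ at once. Let $C_0=B$ and let $C_i$ be given by the theorem for $A_i$ and $C_{i-1}$. Given colorings of the copies of all $A_i$ in $C=C_\nu$, pass successively to copies of $C_{\nu-1},\dots,C_0$ that are homogeneous for $A_\nu,\dots,A_1$.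

In our applications the members of $\mathcal{F}$ have at least six vertices. The class $\mathcal{K}$ is closed under ordered disjoint sums: any two vertices of a contained member of $\mathcal{F}$ lie in an edge, hence in one summand. Let $Z_1\in\mathcal{K}$ have at least four vertices and an edge, list the nonempty members of $\mathcal{K}$ up to isomorphism, and let $Z_{m+1}$ be the sum of $Z_m$ and the $m$-th member of the list. Then $Z_m$ embeds in $Z_{m+1}$, the sizes increase strictly, and every member of $\mathcal{K}$ embeds in some $Z_m$. A \emph{type over $\mathcal{K}$} has as $V_n$ the vertex set of $Y_n=Z_{n+1}$, and $\operatorname{nor}_n(A)$ is the largest $m$ such that $Z_m$ embeds in the hypergraph induced by $Y_n$ on $A$, or $0$ if there is none. This norm is monotone, $\operatorname{nor}_n(V_n)\ge n+1$, and for $k\ge1$ we have $\operatorname{nor}_n(A)\ge k$ if and only if $A$ includes a copy of $Z_k$. A set of positive norm has at least four vertices and an edge, so it is forbidden for both choices of $\mathcal{H}_n$ made below.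

For the geometry let $M_e(r)=(r,r^2,\dots,r^e)$ be the moment curve in $\mathbb{R}^e$.

\begin{lemma}\label{lem:moment}
\begin{enumerate}
\item[(a)] Any at most $e+1$ distinct points of the curve $M_e$ are affinely independent.
\item[(b)] Let $2j\le e$, let $q\in\operatorname{conv}\{M_e(r_1),\dots,M_e(r_j)\}$, and let $q$ be a convex combination with positive weights of points $M_e(\rho)$. Then each such $\rho$ is one of $r_1,\dots,r_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vectors $(1,r,\dots,r^e)$ for $e+1$ distinct values of $r$ form a Vandermonde matrix, which is invertible. (b) The polynomial $\prod_i(r-r_i)^2$ has degree at most $e$, so it equals $\ell(M_e(r))$ for an affine function $\ell$. Then $\ell(q)=0$, $\ell\ge0$ on the curve, and $\ell(M_e(\rho))=0$ only for $\rho\in\{r_1,\dots,r_j\}$.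
\end{proof}

\subsection{An antichain of $3$-graphs: proof of Theorem \ref{thm:C}}

When the minimal forbidden sets are triples, no recursive construction is needed: on the moment curve in $\mathbb{R}^6$ every triangle can be tested at its barycenter.

\begin{proposition}\label{prop:six}
Let $t$ be a type such that each $V_n$ carries a $3$-graph and $A\subseteq V_n$ is allowed if and only if it includes no edge. Then there is a compact $S\subseteq\mathbb{R}^6$ with $\gamma(S)=\operatorname{cov}(t)$.
\end{proposition}

\begin{proof}
Assign to the nodes of $T^t$ compact intervals, nested along extensions, disjoint within each level and with lengths tending to $0$; this gives a continuous injection $\theta:X^t\to\mathbb{R}$. Let $\varphi=M_6\circ\theta$. By Lemma \ref{lem:S} it suffices to show that $\varphi$ is faithful. Let $C\subseteq S(\varphi)$ be convex and suppose that $\varphi^{-1}[C]$ is not independent. Then it contains $x,y,z$ extending a node $s$ such that $\{x(|s|),y(|s|),z(|s|)\}$ is an edge. The point $q=\frac13(\varphi(x)+\varphi(y)+\varphi(z))$ lies in $C$, so $q\in\operatorname{conv}(\varphi[D'])$ for an independent $D'$. By Lemma \ref{lem:moment}(b)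 and injectivity of $\theta$, $q$ is a convex combination of the points $\varphi(w)$ with $w\in D'\cap\{x,y,z\}$. By Lemma \ref{lem:moment}(a) the weights $\frac13,\frac13,\frac13$ are the only possible ones, so $x,y,z\in D'$, contradicting independence.
\end{proof}

We need many irreducible $3$-graphs none of which contains another. Cycles of different lengths are incomparable, and an apex makes them irreducible. For $n\ge5$ let $F_n$ have vertex set $\{*\}\cup\mathbb{Z}_n$ and edges $\{*,i,j\}$ for $i\ne j$ in $\mathbb{Z}_n$ and $\{i,i+1,i+2\}$ for $i\in\mathbb{Z}_n$. The edges through $*$ show that $F_n$ is irreducible.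

\begin{lemma}\label{lem:Fn}
If $m\ne n$, then $F_n$ does not contain $F_m$.
\end{lemma}

\begin{proof}
For $m>n$ count vertices. Let $5\le m<n$ and let $\iota$ be an edge-preserving injection of $F_m$ into $F_n$. The \emph{link} of a vertex is the graph of pairs that form an edge with it, and $\iota$ maps the link of a vertex into the link of its image. The link of $*$ in $F_m$ is the complete graph $K_m$. The link of $i\in\mathbb{Z}_n$ in $F_n$ consists of the pairs $\{*,j\}$ and the path $i-2,\ i-1,\ i+1,\ i+2$; removing $*$ leaves a triangle-free graph, so this link contains no $K_4$. Hence $\iota(*)=*$, and $\iota$ maps the edges $\{i,i+1,i+2\}$ of $\mathbb{Z}_m$ injectively to edges of the same kind in $\mathbb{Z}_n$. In both cycles each vertex lies in exactly three such edges. So if $i\in\iota[\mathbb{Z}_m]$, all three edges at $i$ are images, and $i+1\in\iota[\mathbb{Z}_m]$. Thus $\iota[\mathbb{Z}_m]=\mathbb{Z}_n$, contradicting $m<n$.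
\end{proof}

For nonempty $R\subseteq\{5,6,\dots\}$ let $\mathcal{K}_R$ be the class of ordered $3$-graphs containing no $F_n$ with $n\in R$, and let $u_R$ be a type over $\mathcal{K}_R$ in which $A\subseteq V_n$ is allowed if it includes no edge of $Y_n$.

\begin{lemma}\label{lem:R}
If $R'\not\subseteq R$, then $u_R$ is harmless for $u_{R'}$.
\end{lemma}

\begin{proof}
Fix $n\in R'\setminus R$. By Lemma \ref{lem:Fn}, $F_n$ with any order is in $\mathcal{K}_R$, while no level $Y'_\delta$ of $u_{R'}$ contains $F_n$. Given $m\ge1$, let $B\in\mathcal{K}_R$ be the sum of $Z_m$, $F_n$ and $n+1$ isolated vertices. The last two summands serve as tests. Let $C\in\mathcal{K}_R$ be given by Theorem \ref{thm:NR} for $B$, two colors and the two patterns on three vertices, the edge and the non-edge, and let $C$ embed in $Z_k$.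

Let $\operatorname{nor}(A)\ge k$, so that $A$ includes a copy of $C$, and let $f$ map $A$ to a level of $T^{u_{R'}}$. Call a triple $\{x,y,z\}\subseteq A$ \emph{bad} if for some $\delta$ the sequences $f(x),f(y),f(z)$ agree below $\delta$ and their values at $\delta$ are distinct and form an edge of $Y'_\delta$; then $\delta=\Delta(f(x),f(y))=\Delta(f(x),f(z))=\Delta(f(y),f(z))$. Let $B'$ be a copy of $B$ in $A$ on which the badness of a triple depends only on whether it is an edge.

Suppose that all edges of $B'$ are bad, and consider the copy of $F_n$. The edges $\{*,i,j\}$ show that $\Delta(f(*),f(i))=\Delta(f(*),f(j))=\Delta(f(i),f(j))$ for all $i\ne j$, so all pairs of vertices have the same value $\delta$. Then $x\mapsto f(x)(\delta)$ is injective on $F_n$ and sends edges to edges of $Y'_\delta$, so $Y'_\delta$ contains $F_n$, a contradiction. Suppose that all non-edges of $B'$ are bad, and consider the $n+1$ isolated vertices. All their triples are bad; two pairs with a common vertex lie in one triple, so again all pairs have the same value $\delta$, and $Y'_\delta$ contains the complete $3$-graph on $n+1$ vertices, hence $F_n$, a contradiction. By homogeneity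 no triple of $B'$ is bad. A forbidden set of successors in $f[B']$ would include an edge and give a bad triple, so $f[B']$ is $u_{R'}$-independent. Let $A'$ be the copy of $Z_m$ in $B'$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:C}]
Let $R_\xi$ $(\xi<\omega_1)$ be infinite subsets of $\{5,6,\dots\}$ with pairwise finite intersections (identify $\{5,6,\dots\}$ with the nodes of the binary tree and take $\aleph_1$ branches). Then $R_\zeta\not\subseteq R_\xi$ for $\zeta\ne\xi$, so $u_{R_\xi}$ is harmless for $u_{R_\zeta}$ by Lemma \ref{lem:R}. By Lemma \ref{lem:harmless}(b) these types are pairwise distinct, and \eqref{eq:mono} holds for any assignment of cardinals. Theorem \ref{thm:forcing} gives a cardinal-preserving extension with $\operatorname{cov}(u_{R_\xi})=\kappa_\xi$ for all $\xi$. Apply Proposition \ref{prop:six} there, and embed $\mathbb{R}^6$ in $\mathbb{R}^d$.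
\end{proof}

\subsection{A chain of graph classes: proof of Theorem \ref{thm:B}}

Graphs save one dimension, at a price: the irreducible graphs are the complete graphs, which form a chain under containment, so we get harmlessness in one direction only. Moreover, we cannot simply forbid the edges, since by Lemma \ref{lem:harmless}(c) nothing would be harmless for such a type; small sets have to be allowed. For $s\ge6$ let $\mathcal{K}_s$ be the class of ordered graphs not containing $K_s$, and let $u_s$ be a type over $\mathcal{K}_s$ in which $A\subseteq V_n$ is allowed if $|A|\le3$ or $A$ includes no edge of $Y_n$.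

\begin{lemma}\label{lem:graphgeom}
For every finite graph on a set $V$, the family $\mathcal{H}$ of all $A\subseteq V$ with $|A|\le3$ or without an edge is geometric in $\mathbb{R}^4$.
\end{lemma}

\begin{proof}
Identify $V$ with a set of points on the curve $M_4$. For $x\ne y$ in $V$ the midpoint $\frac{x+y}2$ is not in $\operatorname{conv}(V\setminus\{x\})$: by Lemma \ref{lem:moment}(b) with $j=2$ it would equal $y$. The same holds with $x$ and $y$ exchanged. Let $Q$ consist of the points
\[
q=(1-\varepsilon)\tfrac{x+y}2+\varepsilon\tfrac{w+w'}2\qquad(xy\text{ an edge},\ w\ne w'\text{ in }V\setminus\{x,y\}),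
\]
where $0<\varepsilon<1$ is so small that no such $q$ lies in the compact set $\operatorname{conv}(V\setminus\{x\})\cup\operatorname{conv}(V\setminus\{y\})$. If $|A|\ge4$ and $A$ includes an edge $xy$, take $w,w'\in A$; then $q\in\operatorname{conv}(A)$. Let $A\in\mathcal{H}$ and let $q\in Q$ be given by $x,y,w,w'$. If $x\notin A$ or $y\notin A$, then $q\notin\operatorname{conv}(A)$ by the choice of $\varepsilon$. Otherwise $A$ includes an edge, so $|A|\le3$, the set $A\cup\{w,w'\}$ has at most five points, and one of $w,w'$ is not in $A$. By Lemma \ref{lem:moment}(a) the representation of $q$ as an affine combination of these points is unique, and it gives positive weight to both $w$ and $w'$; so $q\notin\operatorname{conv}(A)$.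
\end{proof}

\begin{lemma}\label{lem:cliques}
If $6\le r<s$, then $u_s$ is harmless for $u_r$.
\end{lemma}

\begin{proof}
A forbidden set of successors is witnessed by four points that split at one node with an edge among their values. After an application of Theorem \ref{thm:NR}, whether this happens, and at which pair $i<j$ of the four positions, depends only on the isomorphism type $\tau$ of the ordered graph on the four points. To exclude it we build a test graph in $\mathcal{K}_s$ with $r$ vertices any two of which play the roles $i,j$ in a copy of $\tau$, linked so that all $r$ must split at the same node. Their values then form a $K_r$ on a level of $u_r$.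

\emph{Test graphs.} Let $\tau$ be a graph on $\{1,2,3,4\}$ with the natural order, let $i<j$, and let $h<h'$ be the other two elements. The ordered graph $D_{\tau,i,j}$ has \emph{main} vertices $v_1<\dots<v_r$, pairwise adjacent if $ij$ is an edge of $\tau$ and pairwise nonadjacent otherwise, and for each $a<b<c$ in $\{1,\dots,r\}$ two pairs of \emph{extra} vertices:
\begin{itemize}
\item $w,z$ such that $\{v_a,v_b,w,z\}$ and $\{v_a,v_c,w,z\}$ are copies of $\tau$, with $v_a$ as $i$, with $v_b$, respectively $v_c$, as $j$, and with $w,z$ as $h,h'$;
\item $w',z'$ such that $\{v_a,v_c,w',z'\}$ and $\{v_b,v_c,w',z'\}$ are copies of $\tau$, with $v_a$, respectively $v_b$, as $i$, with $v_c$ as $j$, and with $w',z'$ as $h,h'$.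
\end{itemize}
This prescribes the adjacencies within each extra pair and between it and $v_a,v_b,v_c$; there are no other edges. For the order, place an extra vertex before $v_a$ if its role is less than $i$, after $v_c$ if its role is greater than $j$, and, if its role lies between $i$ and $j$, between $v_a$ and $v_b$ for a pair of the first kind and between $v_b$ and $v_c$ for a pair of the second kind; keep $w<z$ and $w'<z'$. These placements are correct for both four-element sets. An extra vertex has at most four neighbors, so a clique containing it has at most $5<s$ vertices, and the other cliques have at most $r<s$ vertices. Thus $D_{\tau,i,j}\in\mathcal{K}_s$.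

\emph{The coloring.} Given $m\ge1$, let $B\in\mathcal{K}_s$ be the sum of $Z_m$ and all $D_{\tau,i,j}$. Let $C\in\mathcal{K}_s$ be given by Theorem \ref{thm:NR} for $B$, all ordered graphs on four vertices as patterns and $2^6+1$ colors, and let $C$ embed in $Z_k$. Let $\operatorname{nor}(A)\ge k$, so that $A$ includes a copy of $C$, and let $f$ map $A$ to a level of $T^{u_r}$; write $Y'_\delta$ for the graph on level $\delta$ of $u_r$. A set $a_1<a_2<a_3<a_4$ in $A$ is \emph{equidistant} if for some $\delta$ the $f(a_\nu)$ agree below $\delta$ and have pairwise distinct values at $\delta$. In this case its color is the set of pairs $(\nu,\nu')$, $\nu<\nu'$, such that $f(a_\nu)(\delta)$ and $f(a_{\nu'})(\delta)$ are adjacent in $Y'_\delta$. All other four-element sets get one further color. Let $B'$ be a copy of $B$ in $A$ on which the color depends only on the isomorphism type.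

\emph{No edge occurs.} Suppose that the color of the type $\tau$ is a set containing a pair $(i,j)$; then all copies of $\tau$ in $B'$ are equidistant. Work in the copy of $D_{\tau,i,j}$ in $B'$ and write $\Delta(x,y)$ for $\Delta(f(x),f(y))$. For $a<b<c$ the two extra pairs give
\[
\Delta(v_a,v_b)=\Delta(v_a,w)=\Delta(v_a,v_c),\qquad\Delta(v_a,v_c)=\Delta(v_c,w')=\Delta(v_b,v_c).
\]
(The first chain alone would still permit a comb; the second excludes it.) So the three values in each triple of main vertices coincide, and since two pairs with a common vertex lie in one triple, all $\Delta(v_a,v_b)$ equal one number $\delta$. Every pair of main vertices lies in a triple $a<b<c$, and each of $(v_a,v_b)$, $(v_a,v_c)$, $(v_b,v_c)$ plays the roles $(i,j)$ in one of the four copies of $\tau$, which splits on level $\delta$. Hence the values $f(v_a)(\delta)$, $1\le a\le r$, are pairwise adjacent in $Y'_\delta$, so $Y'_\delta$ contains $K_r$, a contradiction.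

If some set of successors in $f[B']$ were forbidden, we could choose four of its elements including an edge, and preimages in $B'$ would form an equidistant set whose color contains a pair. So $f[B']$ is $u_r$-independent. Let $A'$ be the copy of $Z_m$ in $B'$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Let $V$ satisfy GCH and put $\kappa_{u_s}=\aleph_{s-5}$ for $6\le s<\omega$; the types $u_s$ are pairwise distinct by Lemmas \ref{lem:cliques} and \ref{lem:harmless}(b). If $u_s$ is not harmless for $u_r$, then $s\le r$ and $\kappa_{u_s}\le\kappa_{u_r}$. Theorem \ref{thm:forcing} gives a cardinal-preserving extension with $\operatorname{cov}(u_s)=\aleph_{s-5}$ for all $s\ge6$. There, Lemma \ref{lem:graphgeom} and Proposition \ref{prop:geom} show that each $\operatorname{cov}(u_s)$ is the convexity number of a compact subset of $\mathbb{R}^5$, hence of $\mathbb{R}^d$ for every $d\ge5$.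
\end{proof}

\begin{thebibliography}{9}

\bibitem{AH78}
Abramson and Harrington, J. Symb. Logic 43 (1978).

\bibitem{NR77}
Ne\v{s}et\v{r}il and R\"odl, J. Combin. Theory Ser. A 22 (1977), 289--312.

\bibitem{NR83}
Ne\v{s}et\v{r}il and R\"odl, J. Combin. Theory Ser. A 34 (1983), 183--201.

\bibitem{small}
\emph{Small sets in convex geometry and formal independence over ZFC},
\texttt{http://www.emis.de/journals/HOA/AAA/Volume2005\_5/426965.pdf}.

\end{thebibliography}
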